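\title{Cohomology of $C(\Omega)$ with symmetric coefficients in dimensions three and higher}

\begin{abstract}
By a theorem of Kamowitz, the continuous cohomology groups $\mathcal H^1(C(\Omega),X)$ and $\mathcal H^2(C(\Omega),X)$ vanish for every compact Hausdorff space $\Omega$ and every symmetric Banach $C(\Omega)$-bimodule $X$. We show that this extends to no dimension $n\ge3$: there are one space $\Omega$ and one module $X$, on which $C(\Omega)$ acts through a point evaluation, with $\mathcal H^n(C(\Omega),X)\ne0$ for all $n\ge3$. In dimension three we prove that $\mathcal H^3(C(\Omega),X)\neq0$ for some symmetric $X$ whenever all finite Cantor--Bendixson derivatives of $\Omega$ are nonempty, for instance for $\Omega=[0,1]$, and that for metrizable $\Omega$ this condition is also necessary.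
\end{abstract}

\section{Introduction}

Let $A$ be a complex Banach algebra and $X$ a Banach $A$-bimodule, that is, a Banach space with an $A$-bimodule structure whose actions $(a,\xi)\mapsto a\cdot\xi$ and $(\xi,a)\mapsto\xi\cdot a$ are bounded bilinear maps. For $n\ge1$ let $C^n(A,X)$ be the Banach space of bounded $n$-linear maps $A\times\dots\times A\to X$, called \emph{$n$-cochains}, and let $C^0(A,X)=X$. Define $\delta^n\colon C^n(A,X)\to C^{n+1}(A,X)$ by
\begin{multline*}
(\delta^nf)(a_1,\dots,a_{n+1})=a_1\cdot f(a_2,\dots,a_{n+1})+\sum_{i=1}^n(-1)^if(a_1,\dots,a_ia_{i+1},\dots,a_{n+1})\\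
+(-1)^{n+1}f(a_1,\dots,a_n)\cdot a_{n+1}.
\end{multline*}
Then $\delta^n\delta^{n-1}=0$, and $\mathcal H^n(A,X)=\ker\delta^n/\operatorname{im}\delta^{n-1}$ is the $n$-dimensional (Hochschild--Kamowitz) cohomology group of $A$ with coefficients in $X$. Elements of $\ker\delta^n$ are \emph{cocycles} and elements of $\operatorname{im}\delta^{n-1}$ are \emph{coboundaries}; the first and the last term of $\delta^nf$ will be called its \emph{outer terms}. The bimodule $X$ is \emph{symmetric} if $a\cdot\xi=\xi\cdot a$ for all $a\in A$, $\xi\in X$.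

The first two groups have a direct meaning. For symmetric $X$ we have $\delta^0=0$, so $\mathcal H^1(A,X)$ is the space of bounded derivations $D\colon A\to X$, $D(ab)=a\cdot D(b)+D(a)\cdot b$. A $2$-cocycle $f$ defines the associative product $(a,\xi)(b,\zeta)=(ab,\,a\cdot\zeta+\xi\cdot b+f(a,b))$ on $A\oplus X$, and $f=\delta^1g$ says exactly that $a\mapsto(a,-g(a))$ is multiplicative. So $\mathcal H^2(A,X)=0$ means that all these extensions of $A$ by $X$ split as Banach algebras.

Let $A=C(\Omega)$ be the algebra of continuous complex functions on a compact Hausdorff space $\Omega$. A theorem of Kamowitz states that $\mathcal H^n(C(\Omega),X)=0$ for $n=1,2$ and every symmetric $X$. The following question is posed as open in \cite{Remarks}.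

\medskip
\noindent\textbf{Problem.} Is $\mathcal H^n(C(\Omega),X)=0$ for every compact Hausdorff space $\Omega$, every symmetric Banach $C(\Omega)$-bimodule $X$ and all $n\ge3$? If not, does this hold for at least some $n\ge3$?
\medskip

There is a reason to expect a positive answer. The dual $E^*$ of a Banach $A$-bimodule $E$ is a bimodule under $(a\cdot\varphi)(\xi)=\varphi(\xi\cdot a)$, $(\varphi\cdot a)(\xi)=\varphi(a\cdot\xi)$, and $A$ is called \emph{amenable} if $\mathcal H^1(A,E^*)=0$ for all $E$. The algebra $C(\Omega)$ is amenable, and therefore $\mathcal H^n(C(\Omega),E^*)=0$ for all $E$ and all $n\ge1$ \cite{Johnson}. Applied to $E=X^*$, this shows that a cocycle with values in $X$ is always the coboundary of a cochain with values in $X^{**}$. By Kamowitz's theorem the cochain can be taken with values in $X$ when $X$ is symmetric and $n\le2$, and one would guess that the dimension plays no role. It does. We work in ZFC throughout.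

\begin{theorem}\label{thm:all}
There are a compact Hausdorff space $\Omega$ and a symmetric Banach $C(\Omega)$-bimodule $X$ such that $\mathcal H^n(C(\Omega),X)\ne0$ for all $n\ge3$. Moreover, $C(\Omega)$ acts on $X$ through a character: $a\cdot\xi=\xi\cdot a=a(\infty)\xi$ for a fixed point $\infty\in\Omega$.
\end{theorem}

Thus Kamowitz's theorem extends to no $n\ge3$. The space in Theorem~\ref{thm:all} is large, but in dimension three the vanishing already fails for familiar spaces. Put $\Omega^{(0)}=\Omega$ and let $\Omega^{(j+1)}$ be the set of non-isolated points of $\Omega^{(j)}$; these \emph{Cantor--Bendixson derivatives} form a decreasing sequence of closed sets.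

\begin{theorem}\label{thm:infinite}
Let $\Omega$ be a compact Hausdorff space with $\Omega^{(m)}\neq\emptyset$ for every finite $m$. Then $\mathcal H^3(C(\Omega),X)\ne0$ for some symmetric Banach $C(\Omega)$-bimodule $X$.
\end{theorem}

The hypothesis holds for $[0,1]$ and the Cantor set, which have no isolated points. It holds for $\beta\mathbb N$, because $(\beta\mathbb N)^{(1)}=\beta\mathbb N\setminus\mathbb N$ has no isolated points: an infinite set $B\subset\mathbb N$ splits into two infinite sets and so belongs to two different free ultrafilters. It holds for the ordinal interval $[0,\omega^\omega]$, because all nonzero multiples of $\omega^m$ lie in the $m$-th derivative: a nonzero multiple of $\omega^{m+1}$ is a limit of smaller multiples of $\omega^m$.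

\begin{theorem}\label{thm:metric}
Let $\Omega$ be a compact metrizable space. Then $\mathcal H^3(C(\Omega),X)=0$ for all symmetric Banach $C(\Omega)$-bimodules $X$ if and only if $\Omega^{(m)}=\emptyset$ for some finite $m$.
\end{theorem}

By theorems of Bessaga--Pe\l czy\'nski and Milutin, the condition in Theorem~\ref{thm:metric} means that $C(\Omega)$ is finite-dimensional or isomorphic to $c_0$ as a Banach space; this reformulation is not used below. For non-metrizable $\Omega$ the condition is necessary by Theorem~\ref{thm:infinite} but not sufficient (Corollary~\ref{cor:three}). We make no claim about metrizable $\Omega$ and $n\ge4$.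

All three proofs begin with the same reduction. Cochains are linear maps on a complex of projective tensor powers, and this complex is exact. Take as coefficient module the kernel of one differential and as cocycle the preceding differential. This cocycle is a coboundary only if the kernel is a complemented subspace, that is, only if the differential has a bounded \emph{linear} right inverse. In dimensions one and two there is nothing to split (Remark~\ref{rem:low}); from dimension three on, the question belongs to the geometry of the projective tensor norm. For Theorem~\ref{thm:all} (Sections \ref{sec:bar}--\ref{sec:all}) a right inverse would factor a large almost disjoint family through a small Hilbert space. For Theorem~\ref{thm:infinite} (Sections \ref{sec:crit} and \ref{sec:infinite}) it would bound the projective norms of triangular matrices. When $\Omega$ is metrizable of finite height, a right inverse is written down explicitly (Section~\ref{sec:finite}).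

\section{Projective tensor products and random signs}\label{sec:tensor}

The projective tensor product $E_1\hat\otimes\cdots\hat\otimes E_m$ of Banach spaces is the completion of the algebraic tensor product in the norm $\|u\|=\inf\sum_i\|a_1^i\|\cdots\|a_m^i\|$, the infimum being taken over all finite representations $u=\sum_ia^i_1\otimes\dots\otimes a^i_m$. We write $E^{\hat\otimes m}$ for the $m$-fold power and use the following standard facts.
\begin{itemize}
\item[(T1)] Bounded $m$-linear maps $E_1\times\dots\times E_m\to Y$ correspond isometrically to bounded linear maps $E_1\hat\otimes\cdots\hat\otimes E_m\to Y$. In particular, bounded operators $T_i$ on the factors define a bounded operator $T_1\otimes\dots\otimes T_m$; when $T_i$ is a functional, the factor $\mathbb C$ is dropped from the target.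
\item[(T2)] For every $\varepsilon>0$, each $u$ in the completed product is the sum of a series $\sum_ia_1^i\otimes\dots\otimes a_m^i$ with $\sum_i\|a_1^i\|\cdots\|a_m^i\|\le\|u\|+\varepsilon$.
\item[(T3)] If $E_i$ is a space of bounded continuous functions on $S_i$ with the supremum norm, then $a_1\otimes\dots\otimes a_m\mapsto\prod_ia_i(s_i)$ assigns to each $u$ a continuous function $u(s_1,\dots,s_m)$ on $S_1\times\dots\times S_m$, and $|u(s_1,\dots,s_m)|\le\|u\|$.
\end{itemize}
We use (T3) in one direction only: an identity between tensors gives an identity between functions.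

Upper bounds for the projective norm will come from averaging over signs. For a set $T$, let $c_0(T)$ be the space of scalar families $(\lambda_t)_{t\in T}$ such that $\{t:|\lambda_t|\ge\varepsilon\}$ is finite for each $\varepsilon>0$. The symbol $\mathbb E$ denotes the average over all choices of the signs $\pm1$ that occur in a formula.

\begin{lemma}\label{lem:signs}
Let $U$ be locally compact and let $(g_t)_{t\in T}$, $(e_t)_{t\in T}$ be families in $C_0(U)$ with $g_tg_u=0=e_te_u$ for $t\ne u$, $\|e_t\|\le1$ and $(\|g_t\|)_t\in c_0(T)$. Then the series $\sum_tg_t$, $\sum_tg_t\otimes e_t$ and $\sum_tg_t\otimes e_t\otimes e_t$ converge unconditionally in $C_0(U)$, $C_0(U)^{\hat\otimes2}$ and $C_0(U)^{\hat\otimes3}$, and their sums have norm at most $\sup_t\|g_t\|$.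
\end{lemma}

\begin{proof}
Let $T_0\subset T$ be finite, let $\theta_t,\omega_t$ $(t\in T_0)$ be independent signs, and let all sums run over $T_0$. Since $\mathbb E\,\theta_t\theta_u=0$ for $t\neq u$, and $\mathbb E\,\theta_t\,\omega_u\,\theta_v\omega_v=0$ unless $t=u=v$,
\begin{align*}
\sum_t g_t\otimes e_t&=\mathbb E\Big(\sum_t\theta_tg_t\Big)\otimes\Big(\sum_u\theta_ue_u\Big),\\
\sum_t g_t\otimes e_t\otimes e_t&=\mathbb E\Big(\sum_t\theta_tg_t\Big)\otimes\Big(\sum_u\omega_ue_u\Big)\otimes\Big(\sum_v\theta_v\omega_ve_v\Big).
\end{align*}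
At each point of $U$ at most one $g_t$ and at most one $e_t$ is nonzero, so the first factors have norm at most $\max_{T_0}\|g_t\|$ and the others at most $1$. Hence all three finite sums have norm at most $\max_{T_0}\|g_t\|$. This is at most $\varepsilon$ when $T_0$ avoids the finite set $\{t:\|g_t\|\ge\varepsilon\}$, so the partial sums form Cauchy nets.
\end{proof}

\begin{lemma}\label{lem:split}
Let $\Phi\colon E\to F$ be a bounded linear surjection of Banach spaces. If there is a bounded projection $P$ of $E$ onto $\ker\Phi$, then $\Phi$ has a bounded linear right inverse.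
\end{lemma}

\begin{proof}
The restriction of $\Phi$ to the closed subspace $\ker P$ is a bounded bijection onto $F$. Its inverse is bounded by the open mapping theorem.
\end{proof}

\section{Coefficients through a character}\label{sec:bar}

Let $U$ be a locally compact Hausdorff space, $\Omega=U\cup\{\infty\}$ its one-point compactification and $A=C(\Omega)$. Put $\chi(a)=a(\infty)$, identify $I=C_0(U)$ with $\ker\chi$, and write $\bar a=a-\chi(a)1\in I$. Any Banach space $X$ is a symmetric bimodule under $a\cdot\xi=\xi\cdot a=\chi(a)\xi$. On arguments from $I$ the outer terms of $\delta^n$ then vanish, and the remaining terms are composition with the following maps. For $m\ge2$ define $b_m\colon I^{\hat\otimes m}\to I^{\hat\otimes(m-1)}$ by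
\[
b_m(a_1\otimes\dots\otimes a_m)=\sum_{i=1}^{m-1}(-1)^{i-1}a_1\otimes\dots\otimes a_ia_{i+1}\otimes\dots\otimes a_m ,
\]
and put $b_1=0$ on $I$. Thus $b_2$ is the multiplication map. In terms of functions, $b_{k+1}$ is an alternating sum of restrictions to diagonals:
\begin{equation}\label{eq:bfun}
(b_{k+1}w)(t_1,\dots,t_k)=\sum_{j=1}^k(-1)^{j-1}w(t_1,\dots,t_j,t_j,\dots,t_k).
\end{equation}
For $a\in I$ and $v\in I^{\hat\otimes m}$ let $av$ be the product in the first factor; then $\|av\|\le\|a\|\|v\|$ and $b_m(av)=a\,b_m(v)$. Separating the term $i=1$ in the definition gives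
\begin{equation}\label{eq:bar}
b_{m+1}(a\otimes v)=av-a\otimes b_mv\qquad(m\ge1).
\end{equation}

\begin{lemma}\label{lem:barexact}
For every $m\ge1$ the map $b_{m+1}$ has range $\ker b_m$.
\end{lemma}

\begin{proof}
We have $b_1b_2=0$, and for $m\ge2$ two applications of \eqref{eq:bar} give
\[
b_mb_{m+1}(a\otimes v)=a\,b_mv-(a\,b_mv-a\otimes b_{m-1}b_mv)=a\otimes b_{m-1}b_mv .
\]
So $b_mb_{m+1}=0$ by induction.

If $I$ had a unit, \eqref{eq:bar} would give $b_{m+1}(1\otimes v)=v$ for $v\in\ker b_m$. We replace the unit by approximate units. Given $v\in I^{\hat\otimes m}$ and $\varepsilon>0$, there is $u\in I$ with $0\le u\le1$ and $\|v-uv\|\le\varepsilon$: for a finite sum of elementary tensors take $u$ equal to $1$ on a compact set outside which all first factors are small, and in general use density. Now let $v_0\in\ker b_m$. Choose inductively $u_r\in I$, $\|u_r\|\le1$, such that $v_{r+1}=v_r-u_rv_r$ satisfies $\|v_{r+1}\|\le\|v_r\|/2$. All $v_r$ lie in $\ker b_m$, the series $w=\sum_ru_r\otimes v_r$ converges absolutely, and by \eqref{eq:bar}, $b_{m+1}w=\sum_ru_rv_r=\sum_r(v_r-v_{r+1})=v_0$.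
\end{proof}

The preimage $w$ was found by choices that depend on $v_0$. Whether it can be chosen linearly and boundedly is what the cohomology detects.

\begin{proposition}\label{prop:universal}
Let $k\ge1$, $n=k+2$, and let $X_n=\ker b_{k+1}\subset I^{\hat\otimes(k+1)}$ with $A$ acting through $\chi$. Then $f_n(a_1,\dots,a_n)=b_n(\bar a_1\otimes\dots\otimes\bar a_n)$ is a cocycle in $C^n(A,X_n)$. If $f_n$ is a coboundary, there is a bounded linear map $\rho\colon\ker b_k\to I^{\hat\otimes(k+1)}$ with $b_{k+1}\rho=\mathrm{id}$.
\end{proposition}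

\begin{proof}
The values of $f_n$ lie in $X_n$ by Lemma~\ref{lem:barexact}. Fix $a_1,\dots,a_{n+1}\in A$ and let $w_i$ be $\chi(a_i)$ times the value of $f_n$ on the list with $a_i$ omitted. The outer terms of $\delta^nf_n$ are $w_1$ and $(-1)^{n+1}w_{n+1}$. Since $\overline{ab}=\bar a\bar b+\chi(a)\bar b+\chi(b)\bar a$, the $i$-th inner term is
\[
(-1)^i\big[b_n(\bar a_1\otimes\dots\otimes\bar a_i\bar a_{i+1}\otimes\dots\otimes\bar a_{n+1})+w_i+w_{i+1}\big].
\]
The sum $\sum_{i=1}^n(-1)^i(w_i+w_{i+1})=-w_1+(-1)^nw_{n+1}$ cancels the outer terms, and what remains is $-b_nb_{n+1}(\bar a_1\otimes\dots\otimes\bar a_{n+1})=0$.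

Suppose $f_n=\delta^{n-1}g$, and let $\hat g\colon I^{\hat\otimes(k+1)}\to X_n$ be the linear map induced by the restriction of $g$ to $I$. For $a_1,\dots,a_n\in I$ the outer terms of $\delta^{n-1}g$ vanish and the inner terms add up to $-\hat g\,b_n(a_1\otimes\dots\otimes a_n)$. Hence $b_n=-\hat g\,b_n$. Since $b_n$ maps onto $X_n$, the map $-\hat g$ is a bounded projection of $I^{\hat\otimes(k+1)}$ onto $\ker b_{k+1}$. Lemma~\ref{lem:split} applies to the surjection $b_{k+1}\colon I^{\hat\otimes(k+1)}\to\ker b_k$.
\end{proof}

For $n=2$ the same recipe gives $X_2=\ker b_1=I$ and $f_2(a_1,a_2)=\bar a_1\bar a_2$, which is the coboundary of $g(a)=-\bar a$, in accordance with Kamowitz's theorem. For $n=3$ the map $\rho$ is a bounded linear right inverse $I\to I\hat\otimes I$ of the multiplication, so that $\rho(h)(t,t)=h(t)$.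

\begin{example}\label{ex:disjoint}
Suppose that $U$ is a disjoint union of compact open sets $V_\gamma$. For $h\in I$ the compact set $\{|h|\ge\varepsilon\}$ meets only finitely many $V_\gamma$, so Lemma~\ref{lem:signs} shows that $\rho(h)=\sum_\gamma h1_{V_\gamma}\otimes1_{V_\gamma}$ converges and $\|\rho(h)\|\le\|h\|$. Here $b_2\rho(h)=\sum_\gamma h1_{V_\gamma}=h$, and there is no obstruction.
\end{example}

\section{Almost disjoint families and the case $n=3$}\label{sec:ad}

Example~\ref{ex:disjoint} suggests a space covered by compact open sets such that any finite number of them become disjoint after removing finitely many points, while the whole family is too large to be made disjoint.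

Let $\kappa$ be an infinite cardinal of cofinality $\omega$, and let $S=\kappa^{<\omega}$ be the set of finite sequences in $\kappa$, so $|S|=\kappa$. K\"onig's inequality $\kappa^{\operatorname{cf}\kappa}>\kappa$ gives $\kappa^\omega\ge\kappa^+$; this is the only use of the cofinality. Choose a set $\Gamma$ of $\kappa^+$ infinite sequences $\gamma\in\kappa^\omega$ and let $B_\gamma=\{\gamma|_m:m<\omega\}\subset S$ be the set of initial segments of $\gamma$. The sets $B_\gamma$ are countably infinite, and any two have finite intersection. Let $U=S\sqcup\{p_\gamma:\gamma\in\Gamma\}$, where the points of $S$ are isolated and the sets $\{p_\gamma\}\cup(B_\gamma\setminus E)$, $E$ finite, form a base of neighborhoods of $p_\gamma$. We call $U$ a \emph{$\kappa$-space} with index set $\Gamma$.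

The space $U$ is Hausdorff because the intersections $B_\gamma\cap B_{\gamma'}$ are finite. The set $V_\gamma=B_\gamma\cup\{p_\gamma\}$ is a sequence together with its limit, hence compact and open; so $U$ is locally compact and $1_{V_\gamma}\in C_0(U)$. The set $\{p_\gamma:\gamma\in\Gamma\}$ is closed and discrete, so a compact set contains finitely many of its points. Therefore
\begin{equation}\label{eq:c0}
(h(p_\gamma))_{\gamma}\in c_0(\Gamma)\qquad\text{for every }h\in C_0(U).
\end{equation}

\begin{lemma}\label{lem:key}
Let $U$ be a $\kappa$-space, $I=C_0(U)$, and let $T\colon I\to I\hat\otimes I$ be bounded and linear. Then $T(1_{V_\gamma})(p_\gamma,p_\gamma)=0$ for all but at most $\kappa$ indices $\gamma\in\Gamma$.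
\end{lemma}

The proof studies the functions $h_\gamma=T(1_{V_\gamma})(\,\cdot\,,p_\gamma)\in I$. If the lemma fails, $\kappa^+$ of them are large at $p_\gamma$, while by \eqref{eq:c0} each is small at almost all other $p_{\gamma'}$. So they are far apart in $\ell^\infty(S)$. This alone is no contradiction, since the $\kappa^+$ functions $1_{B_\gamma}$ are also at mutual distance $1$ in $\ell^\infty(S)$. The projective norm gives more: the matrix $(h_\gamma(s))_{s,\gamma}$ is a matrix of inner products of bounded vectors, and a Hilbert space spanned by $\kappa$ vectors has no room for $\kappa^+$ separated ones.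

\begin{proof}
Suppose that the set $\Gamma'$ of $\gamma$ with $T(1_{V_\gamma})(p_\gamma,p_\gamma)\neq0$ has more than $\kappa$ elements. Put $M=\|T\|+1$.

\emph{Step 0: discarding the isolated points.} We want finite modifications of $V_\gamma$ to be invisible. For $s\in S$ write $T(1_{\{s\}})=\sum_ia_i\otimes b_i$ as in (T2). By \eqref{eq:c0} each $b_i$ vanishes at all but countably many $p_\gamma$, so the set $\Delta_s$ of those $\gamma$ for which $T(1_{\{s\}})(\,\cdot\,,p_\gamma)$ is not identically zero is countable. Hence $|\bigcup_s\Delta_s|\le\kappa$. The set $\Gamma'\setminus\bigcup_s\Delta_s$ has more than $\kappa$ elements and is the union of the countably many subsets on which $|h_\gamma(p_\gamma)|>1/r$. So there are $\delta>0$ and $\Gamma_0\subset\Gamma$ with $|\Gamma_0|>\kappa$ such that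
\[
|h_\gamma(p_\gamma)|>\delta\quad\text{and}\quad T(1_{\{s\}})(\,\cdot\,,p_\gamma)=0\qquad(\gamma\in\Gamma_0,\ s\in S).
\]

\emph{Step 1: a Hilbert space representation.} We claim that there are a Hilbert space $H$ and vectors $y_s$ $(s\in S)$, $x_\gamma$ $(\gamma\in\Gamma_0)$ of norm at most $\sqrt M$ with
\begin{equation}\label{eq:gram}
\langle y_s,x_\gamma\rangle=h_\gamma(s)
\end{equation}
for all $s\in S$ and $\gamma\in\Gamma_0$.

First let $F\subset\Gamma_0$ be finite. Choose a finite $E\subset S$ such that the sets $V_\gamma\setminus E$, $\gamma\in F$, are pairwise disjoint. For $\varepsilon\in\{\pm1\}^F$ put $g_\varepsilon=\sum_{\gamma\in F}\varepsilon_\gamma1_{V_\gamma\setminus E}$; then $\|g_\varepsilon\|\le1$. The function $g_\varepsilon$ differs from $\sum_\gamma\varepsilon_\gamma1_{V_\gamma}$ by a finite combination of functions $1_{\{s\}}$, so by Step~0, for $\gamma\in F$ and $s\in S$,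
\[
\mathbb E_\varepsilon\,\varepsilon_\gamma(Tg_\varepsilon)(s,p_\gamma)=\sum_{\gamma'\in F}\mathbb E_\varepsilon(\varepsilon_\gamma\varepsilon_{\gamma'})\,T(1_{V_{\gamma'}})(s,p_\gamma)=h_\gamma(s).
\]
By (T2) and rescaling, $Tg_\varepsilon=\sum_ia_i^\varepsilon\otimes b_i^\varepsilon$ with $\|a_i^\varepsilon\|=\|b_i^\varepsilon\|$ and $\sum_i\|a_i^\varepsilon\|^2\le M$. In the Hilbert space of families $(z_{\varepsilon,i})$ with $\|z\|^2=\mathbb E_\varepsilon\sum_i|z_{\varepsilon,i}|^2<\infty$ put
\[
y_s=\big(a_i^\varepsilon(s)\big)_{\varepsilon,i},\qquad x_\gamma=\big(\varepsilon_\gamma\overline{b_i^\varepsilon(p_\gamma)}\big)_{\varepsilon,i}\ \ (\gamma\in F),\qquad x_\gamma=0\ \ (\gamma\in\Gamma_0\setminus F).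
\]
These vectors have norm at most $\sqrt M$, and $\langle y_s,x_\gamma\rangle=\mathbb E_\varepsilon\,\varepsilon_\gamma(Tg_\varepsilon)(s,p_\gamma)=h_\gamma(s)$ for $\gamma\in F$.

The Hilbert space depends on $F$, so we pass to the limit in the inner products rather than in the vectors. Let $Z=S\sqcup\Gamma_0$. A kernel $Q\colon Z\times Z\to\mathbb C$ is positive semidefinite if $\sum_{z,w}\alpha_z\overline{\alpha_w}Q(z,w)\ge0$ for all finitely supported $\alpha$. Let $\mathcal K_F$ be the set of positive semidefinite kernels with $|Q|\le M$ and $Q(s,\gamma)=h_\gamma(s)$ for $s\in S$, $\gamma\in F$. It is closed in the product $\{|\zeta|\le M\}^{Z\times Z}$, which is compact by Tychonoff's theorem, and it contains the kernel of inner products of the vectors just constructed. Since $\mathcal K_F\cap\mathcal K_{F'}=\mathcal K_{F\cup F'}$, some $Q$ lies in all $\mathcal K_F$. The form $\langle\alpha,\beta\rangle=\sum\alpha_z\overline{\beta_w}Q(z,w)$ on finitely supported functions, after dividing by null vectors and completing, gives a Hilbert space $H$ in which the classes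 of the point masses have inner products $Q(z,w)$. This proves the claim.

\emph{Step 2: pigeonhole.} Let $H_0$ be the closed span of $\{y_s:s\in S\}$ and $x'_\gamma$ the orthogonal projection of $x_\gamma$ onto $H_0$; then \eqref{eq:gram} holds with $x'_\gamma$ in place of $x_\gamma$. Finite combinations of the $y_s$ with coefficients in $\mathbb Q+i\mathbb Q$ form a dense subset of $H_0$ with at most $\kappa$ elements. Each $x'_\gamma$ is within $\delta/(6\sqrt M)$ of a point of this subset, and $|\Gamma_0|>\kappa$, so one point serves for an infinite set $\Gamma_1\subset\Gamma_0$. For $\gamma,\gamma'\in\Gamma_1$ and $s\in S$,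
\[
|h_\gamma(s)-h_{\gamma'}(s)|=|\langle y_s,x'_\gamma-x'_{\gamma'}\rangle|\le\sqrt M\cdot\frac{\delta}{3\sqrt M}=\frac\delta3 .
\]
Fix $\gamma\in\Gamma_1$. By \eqref{eq:c0} there is $\gamma'\in\Gamma_1$ with $|h_\gamma(p_{\gamma'})|<\delta/3$. Letting $s\to p_{\gamma'}$ along $B_{\gamma'}$ we obtain $|h_\gamma(p_{\gamma'})-h_{\gamma'}(p_{\gamma'})|\le\delta/3$, hence $|h_{\gamma'}(p_{\gamma'})|<2\delta/3$. This contradicts Step~0.
\end{proof}

\begin{corollary}\label{cor:three}
Let $\Omega$ be the one-point compactification of an $\aleph_0$-space $U$. Then $\Omega^{(3)}=\emptyset$ and $\mathcal H^3(C(\Omega),X_3)\ne0$.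
\end{corollary}

\begin{proof}
The points of $S$ are isolated and each $p_\gamma$ is isolated in $\{p_{\gamma'}:\gamma'\in\Gamma\}\cup\{\infty\}$, so $\Omega^{(2)}\subset\{\infty\}$ and $\Omega^{(3)}=\emptyset$. If $f_3$ were a coboundary, the map $\rho\colon I\to I\hat\otimes I$ of Proposition~\ref{prop:universal} would satisfy $\rho(1_{V_\gamma})(p_\gamma,p_\gamma)=1$ for all $\aleph_1$ indices $\gamma$, contrary to Lemma~\ref{lem:key}.
\end{proof}

\section{Increasing cardinals: proof of Theorem~\ref{thm:all}}\label{sec:all}

Consider first $n=4$, that is, $k=2$, and a right inverse $\rho\colon\ker b_2\to I^{\hat\otimes3}$. A supply of elements of $\ker b_2$ is given by tensors $h_1\otimes h_2$ with $h_1h_2=0$, so let $U=U_1\sqcup U_2$ be the union of a $\kappa_1$-space and a $\kappa_2$-space with index sets $\Gamma_1,\Gamma_2$. For $w=\rho(1_{V_{\gamma_1}}\otimes1_{V_{\gamma_2}})$, formula \eqref{eq:bfun} gives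
\[
1=w(p_{\gamma_1},p_{\gamma_1},p_{\gamma_2})-w(p_{\gamma_1},p_{\gamma_2},p_{\gamma_2}).
\]
So $\Gamma_1\times\Gamma_2=R_1\cup R_2$, where $R_j$ is the set on which the $j$-th term is nonzero. Lemma~\ref{lem:key}, applied in one variable with the other frozen, says that for fixed $\gamma_2$ at most $\kappa_1$ of the $\gamma_1$ have $(\gamma_1,\gamma_2)\in R_1$, and for fixed $\gamma_1$ at most $\kappa_2$ of the $\gamma_2$ have $(\gamma_1,\gamma_2)\in R_2$. With $\kappa_1=\kappa_2=\aleph_0$ this is no contradiction: $\omega_1\times\omega_1$ is the union of $\{(\alpha,\beta):\alpha\le\beta\}$ and $\{(\alpha,\beta):\beta<\alpha\}$, whose relevant sections are countable. If $\kappa_2\ge\kappa_1^+=|\Gamma_1|$, however, at most $|\Gamma_1|\cdot\kappa_2=\kappa_2$ elements $\gamma_2$ occur in $R_2$ at all. We pick $\gamma_2$ outside them, then $\gamma_1$ with $(\gamma_1,\gamma_2)\notin R_1$, and reach a contradiction. The general case repeats this argument with $k$ cardinals.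

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Let $\kappa_j=\aleph_{\omega\cdot(j-1)}$ for $j=1,2,\dots$, so $\kappa_1=\aleph_0$, $\kappa_2=\aleph_\omega$. These cardinals have cofinality $\omega$, and $\kappa_j^+\le\kappa_{j+1}$. Let $U_j$ be a $\kappa_j$-space with index set $\Gamma_j$, $|\Gamma_j|=\kappa_j^+$, let $U$ be the topological disjoint union of the $U_j$, and let $\Omega$, $A$, $I$, $X_n$, $f_n$ be as in Section~\ref{sec:bar}. Each $U_j$ is clopen in $U$, so $I_j=C_0(U_j)$ is an ideal of $I$, and $I_iI_j=0$ for $i\ne j$.

Fix $k\ge1$, $n=k+2$, suppose that $f_n$ is a coboundary, and take $\rho$ from Proposition~\ref{prop:universal}. If $h_i\in I_i$ for $1\le i\le k$, then $h_1\otimes\dots\otimes h_k\in\ker b_k$ because $h_ih_{i+1}=0$. For $\vec\gamma=(\gamma_1,\dots,\gamma_k)\in\Gamma_1\times\dots\times\Gamma_k$ put $w_{\vec\gamma}=\rho(1_{V_{\gamma_1}}\otimes\dots\otimes1_{V_{\gamma_k}})$. Evaluating $b_{k+1}w_{\vec\gamma}=1_{V_{\gamma_1}}\otimes\dots\otimes1_{V_{\gamma_k}}$ at $(p_{\gamma_1},\dots,p_{\gamma_k})$ by \eqref{eq:bfun} gives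
\begin{equation}\label{eq:cover}
1=\sum_{j=1}^k(-1)^{j-1}w_{\vec\gamma}(p_{\gamma_1},\dots,p_{\gamma_j},p_{\gamma_j},\dots,p_{\gamma_k}).
\end{equation}
Let $R_j$ be the set of $\vec\gamma$ for which the $j$-th term is nonzero.

\emph{For fixed $j$ and fixed $\gamma_i$ $(i\ne j)$, at most $\kappa_j$ elements $\gamma_j\in\Gamma_j$ satisfy $\vec\gamma\in R_j$.} Indeed, let $\varphi_i$ be evaluation at $p_{\gamma_i}$ and $r\colon I\to I_j$ the restriction to $U_j$. Define a bounded linear map $T\colon I_j\to I_j\hat\otimes I_j$ by
\[
T(h)=(\varphi_1\otimes\dots\otimes\varphi_{j-1}\otimes r\otimes r\otimes\varphi_{j+1}\otimes\dots\otimes\varphi_k)\,\rho\big(1_{V_{\gamma_1}}\otimes\dots\otimes h\otimes\dots\otimes1_{V_{\gamma_k}}\big),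
\]
with $h$ in the $j$-th place. Then $T(1_{V_{\gamma_j}})(p_{\gamma_j},p_{\gamma_j})$ is the $j$-th term of \eqref{eq:cover} up to sign, and Lemma~\ref{lem:key} applies to the $\kappa_j$-space $U_j$.

Choose $\gamma_k,\gamma_{k-1},\dots,\gamma_1$ in this order. Given $\gamma_{j+1},\dots,\gamma_k$, call $\gamma_j\in\Gamma_j$ bad if $(\gamma'_1,\dots,\gamma'_{j-1},\gamma_j,\dots,\gamma_k)\in R_j$ for some $(\gamma'_1,\dots,\gamma'_{j-1})\in\Gamma_1\times\dots\times\Gamma_{j-1}$. This product has at most $\kappa_j$ elements, since $|\Gamma_i|=\kappa_i^+\le\kappa_j$ for $i<j$. So there are at most $\kappa_j\cdot\kappa_j=\kappa_j<|\Gamma_j|$ bad elements, and we choose $\gamma_j$ not bad. The resulting $\vec\gamma$ lies in no $R_j$, which contradicts \eqref{eq:cover}. Hence $f_n$ is not a coboundary.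

Finally, let $X$ be the $\ell^1$-sum of $X_3,X_4,\dots$ with $A$ acting through $\chi$. The inclusion $\iota_n\colon X_n\to X$ and the projection $\pi_n\colon X\to X_n$ are bimodule maps, so they commute with $\delta$. Thus $\iota_nf_n$ is a cocycle, and $\iota_nf_n=\delta^{n-1}g$ would give $f_n=\delta^{n-1}(\pi_ng)$. Therefore $\mathcal H^n(A,X)\ne0$ for all $n\ge3$.
\end{proof}

\section{A criterion for the vanishing of $\mathcal H^3$}\label{sec:crit}

To treat all symmetric modules over a given $A=C(\Omega)$, the coefficients must keep track of the whole action of $A$. Let $\mathcal C_m=A\hat\otimes A^{\hat\otimes m}$, an $A$-module through the first factor, and define $d_m\colon\mathcal C_m\to\mathcal C_{m-1}$ by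
\begin{multline*}
d_m(a_0\otimes\dots\otimes a_m)=a_0a_1\otimes a_2\otimes\dots\otimes a_m+\sum_{i=1}^{m-1}(-1)^ia_0\otimes\dots\otimes a_ia_{i+1}\otimes\dots\otimes a_m\\
+(-1)^ma_ma_0\otimes a_1\otimes\dots\otimes a_{m-1}.
\end{multline*}
Since $A$ is commutative, the $d_m$ are $A$-module maps, $d_1=0$, and every Banach left $A$-module becomes a symmetric bimodule under $\xi\cdot a=a\cdot\xi$.

Call $X$ \emph{unital} if $1\cdot\xi=\xi$ for all $\xi$. For symmetric unital $X$, the formula $\tilde f(a_0\otimes\dots\otimes a_n)=a_0\cdot f(a_1,\dots,a_n)$ is a bijection from $C^n(A,X)$ onto the bounded $A$-module maps $\mathcal C_n\to X$; one recovers $f$ by putting $a_0=1$. Comparing the definitions term by term, and moving $a_{n+1}$ to the left in the last term by symmetry, we get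
\begin{equation}\label{eq:tilde}
\widetilde{\delta^nf}=\tilde f\,d_{n+1}.
\end{equation}

\begin{lemma}\label{lem:exact}
For every $n\ge1$, $\operatorname{im}d_{n+1}=\ker d_n$. In particular $d_2\colon\mathcal C_2\to\mathcal C_1$ is onto.
\end{lemma}

\begin{proof}
Identify $\mathcal C_m^*$ with $C^m(A,A^*)$ by letting $\varphi\in C^m(A,A^*)$ act as $a_0\otimes\dots\otimes a_m\mapsto\varphi(a_1,\dots,a_m)(a_0)$. With the dual actions on $A^*$, the adjoint $d_{m+1}^*$ is $\delta^m$. Since $\mathcal H^n(A,A^*)=0$ for $n\ge1$ \cite{Johnson}, we have $\operatorname{im}d_n^*=\ker d_{n+1}^*$ for all $n\ge1$, and in particular every $d_n^*$ has closed range. Recall that $\ker\Phi^*=(\operatorname{im}\Phi)^\perp$ for a bounded operator $\Phi$, and that, by the closed range theorem, if $\Phi^*$ has closed range then so has $\Phi$ and $\operatorname{im}\Phi^*=(\ker\Phi)^\perp$. Hence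
\[
(\operatorname{im}d_{n+1})^\perp=\ker d_{n+1}^*=\operatorname{im}d_n^*=(\ker d_n)^\perp ,
\]
and closed subspaces with the same annihilator coincide by the Hahn--Banach theorem.
\end{proof}

\begin{remark}\label{rem:low}
This shows why dimension three is the first in which something can go wrong. Let $X$ be symmetric and unital, and let $f$ be an $n$-cocycle, $n\ge1$. By \eqref{eq:tilde} and Lemma~\ref{lem:exact}, $\tilde f$ vanishes on $\ker d_n$. For $n=1$ this means $f=0$. For $n\geq2$ the open mapping theorem gives $\tilde f=hd_n$ with a bounded module map $h\colon\ker d_{n-1}\to X$, and $f$ is a coboundary as soon as $h$ extends to a bounded module map on $\mathcal C_{n-1}$. For $n=2$ there is nothing to extend, since $\ker d_1=\mathcal C_1$. For $n=3$ one has to extend from $\ker d_2$ to $\mathcal C_2$.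
\end{remark}

\begin{proposition}\label{prop:crit}
$\mathcal H^3(A,X)=0$ for all symmetric $X$ if and only if there is a bounded linear map $\sigma\colon A\to A^{\hat\otimes3}$ with $d_2\sigma(c)=1\otimes c$ for all $c\in A$.
\end{proposition}

\begin{proof}
Suppose that the groups vanish. Let $X=\ker d_2$, a symmetric unital module, and let $f\in C^3(A,X)$ be the cochain with $\tilde f=d_3$. It is a cocycle because $d_3d_4=0$. So $f=\delta^2g$, that is, $\tilde gd_3=d_3$. As $\operatorname{im}d_3=\ker d_2$, the map $\tilde g$ is a bounded projection of $\mathcal C_2$ onto $\ker d_2$. By Lemma~\ref{lem:split} the surjection $d_2$ has a bounded right inverse $\sigma'$, and we put $\sigma(c)=\sigma'(1\otimes c)$.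

Conversely, let $\sigma$ be given and let $X$ be symmetric. The map $\xi\mapsto1\cdot\xi$ is an idempotent bimodule map, so $X=X_1\oplus X_0$ with $X_1$ unital and $A$ acting on $X_0$ by zero on both sides, and the two summands can be treated separately. For a cocycle $f\in C^3(A,X_0)$ put $g(a_1,a_2)=f(1,a_1,a_2)$. Then
\[
0=(\delta^3f)(1,a_1,a_2,a_3)=-f(a_1,a_2,a_3)+g(a_1a_2,a_3)-g(a_1,a_2a_3),
\]
which says $f=-\delta^2g$. Now let $f\in C^3(A,X_1)$ be a cocycle and write $\tilde f=hd_3$ as in Remark~\ref{rem:low}. The formula $\sigma'(a\otimes c)=a\sigma(c)$ defines a bounded module map $\mathcal C_1\to\mathcal C_2$ with $d_2\sigma'=\mathrm{id}$. Then $\mathrm{id}-\sigma'd_2$ is a module map of $\mathcal C_2$ into $\ker d_2$ that fixes $\ker d_2$, so $\tilde g=h(\mathrm{id}-\sigma'd_2)$ satisfies $\tilde gd_3=hd_3=\tilde f$. By \eqref{eq:tilde}, $f=\delta^2g$.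
\end{proof}

We call a map $\sigma$ as in Proposition~\ref{prop:crit} a \emph{splitting}.

\section{Metrizable spaces of finite height}\label{sec:finite}

In Theorem~\ref{thm:metric}, necessity is Theorem~\ref{thm:infinite}, proved in the next section. Here we prove sufficiency. On an idempotent $e\in A$ a splitting can be written down by hand: since $(2e-1)e=e$,
\begin{equation}\label{eq:idem}
d_2\big((2e-1)\otimes e\otimes e\big)=e\otimes e-(2e-1)\otimes e+e\otimes e=1\otimes e .
\end{equation}
It remains to expand every $c\in A$, linearly and with control of the coefficients, in finitely many families of disjoint idempotents. The idempotents are the cones of a tree order on $\Omega$.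

\begin{lemma}\label{lem:tree}
Let $\Omega$ be compact metrizable with $\Omega^{(K+1)}=\emptyset$. There is a partial order $\le$ on $\Omega$ with the following properties.
\begin{itemize}
\item[(i)] For each $u$, the set $\{t:t\le u\}$ is a chain with at most $K+1$ elements.
\item[(ii)] For each $t$, the cone $[t]=\{u:u\ge t\}$ is clopen.
\item[(iii)] For $c\in C(\Omega)$ put $\lambda_t=c(t)$ if $t$ is minimal, and $\lambda_t=c(t)-c(t^-)$ otherwise, where $t^-$ is the immediate predecessor of $t$. Then $(\lambda_t)_t\in c_0(\Omega)$.
\end{itemize}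
\end{lemma}

\begin{proof}
Each set $\Omega^{(j)}\setminus\Omega^{(j+1)}$ is a discrete subspace of a second countable space, hence countable, so $\Omega$ is countable. A ball whose radius is not one of the countably many distances between points is clopen, so every point has clopen neighborhoods of arbitrarily small diameter. For open $Y\subset\Omega$ we have $Y^{(j)}=Y\cap\Omega^{(j)}$, by induction on $j$.

We use induction on $K$. The set $\Omega^{(K)}$ is compact and discrete, hence finite. For $K=0$ take the trivial order. Let $K\ge1$. If $\Omega^{(K)}=\emptyset$, the inductive hypothesis applies. Otherwise partition $\Omega$ into finitely many clopen sets, each containing exactly one point of $\Omega^{(K)}$; it suffices to order each piece and to leave different pieces incomparable. So let $\Omega^{(K)}=\{x\}$. Choose clopen neighborhoods $\Omega=B_0\supset B_1\supset\cdots$ of $x$ with diameters tending to $0$, and let $P_i=B_i\setminus B_{i+1}$. The $P_i$ are clopen, they partition $\Omega\setminus\{x\}$, and $P_i^{(K)}=\emptyset$. Order each $P_i$ by the inductive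 hypothesis, leave different $P_i$ incomparable, and put $x$ below all other points. Then (i) holds, and (ii) holds because $[x]=\Omega$ and the other cones are clopen in some $P_i$.

For (iii) let $\varepsilon>0$. If $t\in P_i$, then $t^-\in P_i\cup\{x\}\subset B_i$, so $|\lambda_t|$ is at most the oscillation of $c$ on $B_i$, which is less than $\varepsilon$ for large $i$. For each of the finitely many remaining $i$, property (iii) of $P_i$ applied to the constant function $1$ shows that $P_i$ has finitely many minimal elements, and applied to $c|_{P_i}$ it shows that $|\lambda_t|<\varepsilon$ for all but finitely many of the other $t\in P_i$.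
\end{proof}

\begin{proof}[Proof of sufficiency in Theorem~\ref{thm:metric}]
If $\Omega=\emptyset$, then $A=0$ and there is nothing to prove. Otherwise let $\Omega^{(K+1)}=\emptyset$ and take the order of Lemma~\ref{lem:tree}. Let $e_t=1_{[t]}\in A$, and let $|t|\in\{0,\dots,K\}$ be the number of points strictly below $t$. If $|t|=|t'|$ and $u\in[t]\cap[t']$, then $t,t'$ occupy the same place in the chain below $u$, so $t=t'$. Thus the idempotents $e_t$ with $|t|=k$ are pairwise disjoint. For $c\in A$ let $\lambda_t$ be as in (iii); it depends linearly on $c$, and $|\lambda_t|\le2\|c\|$. Define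
\[
\sigma(c)=\sum_{k=0}^K\ \sum_{|t|=k}\lambda_t\,(2e_t-1)\otimes e_t\otimes e_t=\sum_{k=0}^K\Big(2\sum_{|t|=k}\lambda_te_t\otimes e_t\otimes e_t-1\otimes\sum_{|t|=k}\lambda_te_t\otimes e_t\Big).
\]
By Lemma~\ref{lem:signs} with $g_t=\lambda_te_t$, the inner series converge and $\|\sigma(c)\|\le(K+1)\cdot3\cdot2\|c\|$. By the same lemma $\sum_{|t|=k}\lambda_te_t$ converges uniformly, and the sum over $k$, evaluated at $u$, is the telescoping sum $\sum_{t\le u}\lambda_t=c(u)$. So \eqref{eq:idem} gives $d_2\sigma(c)=1\otimes\sum_t\lambda_te_t=1\otimes c$, and Proposition~\ref{prop:crit} applies.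
\end{proof}

Metrizability enters only through Lemma~\ref{lem:tree}, which fails for the space of Corollary~\ref{cor:three}: uncountably many $p_\gamma$ would have the same level $|p_\gamma|$, and their cones would be disjoint open sets each meeting the countable dense set $S$. Finite height enters through the factor $K+1$ in the bound for $\|\sigma\|$. The next section shows that no splitting survives when the height is infinite.

\section{Spaces of infinite height: proof of Theorem~\ref{thm:infinite}}\label{sec:infinite}

Throughout this section $\sigma$ is a splitting for $A=C(\Omega)$ and $\Lambda=4\|\sigma\|$.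

\subsection{Normal form of a splitting}

For $u\in A^{\hat\otimes3}$ we have $(d_2u)(x,z)=u(x,x,z)-u(x,z,z)+u(x,z,x)$. So $u=\sigma(c)$ satisfies
\[
u(x,x,z)-u(x,z,z)+u(x,z,x)=c(z),\qquad u(x,x,x)=c(x),
\]
the second identity being the case $z=x$ of the first. This is one relation between the restrictions of $u$ to three diagonals of $\Omega^3$. We modify $u$ so that each restriction is known. Define $\mathcal N\colon A^{\hat\otimes3}\to A^{\hat\otimes3}$ by
\[
\mathcal N(a_0\otimes a_1\otimes a_2)=a_0\otimes a_1\otimes a_2-a_0a_1\otimes1\otimes a_2-a_0a_2\otimes a_1\otimes1+a_0a_1a_2\otimes1\otimes1 .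
\]
Then $\|\mathcal N\|\le4$, the right side is the function $a_0(x)\big(a_1(y)-a_1(x)\big)\big(a_2(z)-a_2(x)\big)$, and in general
\[
(\mathcal Nu)(x,y,z)=u(x,y,z)-u(x,x,z)-u(x,y,x)+u(x,x,x).
\]
This vanishes for $y=x$ and for $z=x$, and for $u=\sigma(c)$ the two identities above give $(\mathcal Nu)(x,z,z)=c(x)-c(z)$. Let $F_c\in A^{\hat\otimes3}$ be the average of $\mathcal N\sigma(c)$ and the tensor obtained from it by exchanging the last two factors. Then $c\mapsto F_c$ is linear, $\|F_c\|\le\Lambda\|c\|$, and
\begin{equation}\label{eq:F}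
F_c(x,x,z)=F_c(x,y,x)=0,\qquad F_c(x,z,z)=c(x)-c(z),\qquad F_c(x,y,z)=F_c(x,z,y).
\end{equation}

\subsection{Triangular matrices}

Lower bounds for $\|F_c\|$ come from restricting to finite sets. For an $N\times N$ matrix $G$ let $\|G\|_\pi=\inf\sum_r\|\alpha_r\|_\infty\|\beta_r\|_\infty$ over all representations $G_{ij}=\sum_r\alpha_r(i)\beta_r(j)$; this is the norm of $\ell^\infty_N\hat\otimes\ell^\infty_N$. If one variable of $u\in A^{\hat\otimes3}$ is fixed and the other two run through lists of $N$ points, the resulting matrix $G$ satisfies $\|G\|_\pi\le\|u\|$, by (T2). Expanding in matrix units gives $\|G\|_\pi\le N^2\max|G_{ij}|$, and the matrix $J$ with all entries $1$ has $\|J\|_\pi=1$. Let $L=[1_{i>j}]$ and let $L^t=[1_{i<j}]$ be its transpose; put $\tau_N=\|L\|_\pi=\|L^t\|_\pi$.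

\begin{lemma}\label{lem:tri}
$\tau_N\ge\frac1\pi\big(\sum_{r=1}^N\frac1r-1\big)$. In particular $\tau_N\to\infty$.
\end{lemma}

\begin{proof}
Let $\eta_r=1/r$ for integers $r\ne0$ and $\eta_0=0$. Integration by parts gives $\eta_r=\frac1{2\pi}\int_0^{2\pi}\sqrt{-1}\,(\pi-\theta)e^{-\sqrt{-1}\,r\theta}\,d\theta$. Since $|\pi-\theta|\le\pi$, the Cauchy--Schwarz inequality and Parseval's identity give
\[
\Big|\sum_{i,j}\eta_{i-j}\alpha(i)\beta(j)\Big|\le\frac12\int_0^{2\pi}\Big|\sum_i\alpha(i)e^{-\sqrt{-1}\,i\theta}\Big|\,\Big|\sum_j\beta(j)e^{\sqrt{-1}\,j\theta}\Big|\,d\theta\le\pi\|\alpha\|_2\|\beta\|_2 ,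
\]
and $\|\alpha\|_2\|\beta\|_2\le N\|\alpha\|_\infty\|\beta\|_\infty$. Hence $|\sum_{i,j}\eta_{i-j}G_{ij}|\le\pi N\|G\|_\pi$ for all $G$. For $G=L$ the left side is $\sum_{r=1}^N(N-r)/r=N\sum_{r=1}^N\frac1r-N$.
\end{proof}

\subsection{A model computation}

Let $W_1\supset\dots\supset W_{2N}$ be clopen sets, $e_l=1_{W_l}$, and let $s_0,\dots,s_{2N}$ be points with $s_j\in W_l$ exactly when $l\le j$. Put $c=\sum_l(-1)^{l-1}e_l$, so that $\|c\|=1$ and $c_j=c(s_j)$ is $0$ for even $j$ and $1$ for odd $j$. Suppose that $\sigma(e_l)=(2e_l-1)\otimes e_l\otimes e_l$, as in Section~\ref{sec:finite}. Then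
\[
F_{e_l}(x,y,z)=\big(2e_l(x)-1\big)\big(e_l(y)-e_l(x)\big)\big(e_l(z)-e_l(x)\big),
\]
so $F_{e_l}(s_0,s_a,s_b)$ is $-1$ for $l\le\min(a,b)$ and $0$ otherwise. Hence $F_c(s_0,s_a,s_b)=-c_{\min(a,b)}$. For $a=2i$, $b=2j-1$ this is the matrix $L^t-J$, and so $\Lambda\ge\tau_N-1$: the formula of Section~\ref{sec:finite} is unbounded along long chains.

A general splitting has more freedom. The values $F_{e_l}(s_a,s_l,s_b)$ with $a<b<l$, which are $0$ in the model, are not prescribed by \eqref{eq:F}. Suppose that they all equal one number $q$. We shall see that the matrix just computed becomes the second of the following two, and that the matrix $F_c(s_{2i-2},s_{2N},s_{2j-1})$ is the first; here $N=3$: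
\[
\begin{pmatrix}-1-q&-1-q&-1-q\\0&-1-q&-1-q\\0&0&-1-q\end{pmatrix},\qquad
\begin{pmatrix}-1-q&q&q\\-1-q&-1-q&q\\-1-q&-1-q&-1-q\end{pmatrix}.
\]
The first has no triangular part only if $q=-1$, the second only if $q=-\frac12$. The proof consists in reducing an arbitrary $\sigma$ on an arbitrary $\Omega$ to this situation. Clopen sets are replaced by nested bump functions, chosen together with the points so that $F_{e_l}$ cannot tell $s_j$ from $s_l$ for $j>l$ and is almost zero on triples of earlier points; Ramsey's theorem then makes the free values almost constant.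

\subsection{Chains}

Let $\eta>0$ and write $i\wedge l=\min(i,l)$. An \emph{$\eta$-chain of length $K$} consists of points $s_0,\dots,s_K\in\Omega$ and functions $e_1,\dots,e_K\in C(\Omega,[0,1])$ such that, for all admissible indices,
\begin{itemize}
\item[(a)] $e_l(s_j)=1$ for $j\ge l$, $e_l(s_j)=0$ for $j<l$, and $e_l=1$ on $\operatorname{supp}e_{l+1}$;
\item[(b)] $|F_{e_l}(s_i,s_j,s_k)-F_{e_l}(s_{i\wedge l},s_{j\wedge l},s_{k\wedge l})|\le\eta$;
\item[(c)] $|F_{e_l}(s_i,s_j,s_k)|\le\eta$ if $i,j,k<l$.
\end{itemize}

\begin{lemma}\label{lem:chain}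
If $\Omega^{(K)}\ne\emptyset$, then for every $\eta>0$ there is an $\eta$-chain of length $K$.
\end{lemma}

\begin{proof}
Condition (b) asks that the later points be close to $s_l$, and (c) will hold if $e_{l+1}$ is taken from an infinite disjoint family. Both require that $s_l$ be a limit of points at which the construction can go on, and each step uses up one derivative. We construct distinct points $s_l\in\Omega^{(K-l)}$ and open sets $W_l\ni s_l$ with $e_l=1$ on $W_l$ for $l\ge1$. Start with any $s_0\in\Omega^{(K)}$ and $W_0=\Omega$.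

Suppose that stage $l<K$ has been reached. Choose an open set $W'_l$ with $s_l\in W'_l\subset W_l$, containing none of $s_0,\dots,s_{l-1}$, and such that, if $l\ge1$, replacing by $s_l$ one argument of $F_{e_l}$ that lies in $W'_l$ changes the value by at most $\eta/3$, whatever the other two arguments are. This is possible because $F_{e_l}$ is continuous on $\Omega^3$ and $\Omega^2$ is compact. The point $s_l$ is not isolated in $\Omega^{(K-l-1)}$. Put $D'_0=W'_l$; given an open $D'_{m-1}\ni s_l$, choose $q_m\in D'_{m-1}\cap\Omega^{(K-l-1)}$ with $q_m\ne s_l$ and disjoint open sets $D_m\ni q_m$, $D'_m\ni s_l$ inside $D'_{m-1}$. The sets $D_m\subset W'_l$ are pairwise disjoint, since $D_{m'}\subset D'_m$ for $m'>m$, and contain none of $s_0,\dots,s_l$. By Urysohn's lemma there are $g_m\in C(\Omega,[0,1])$ with support in $D_m$ and $g_m=1$ near $q_m$. For a fixed triple $(x,y,z)$ and any $m_0$, choose $|\theta_m|=1$ with $\theta_mF_{g_m}(x,y,z)\ge0$. The function $g=\sum_{m\le m_0}\theta_mg_m$ has norm at most $1$, so $\sum_{m\le m_0}|F_{g_m}(x,y,z)|=F_g(x,y,z)\le\Lambda$.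 Hence $F_{g_m}(x,y,z)\to0$, and for some $m$ we have $|F_{g_m}(s_i,s_j,s_k)|\le\eta$ for all $i,j,k\le l$. Put $s_{l+1}=q_m$, $e_{l+1}=g_m$, and let $W_{l+1}\subset D_m$ be an open neighborhood of $q_m$ on which $g_m=1$.

Condition (c) holds by the choice of $m$. We have $W_{l+1}\subset\operatorname{supp}e_{l+1}\subset W'_l\subset W_l$, so $s_j\in W_l$ for $j\geq l$ and $s_j\in W'_l$ for $j>l$, while $\operatorname{supp}e_{l+1}$ contains none of $s_0,\dots,s_l$. This gives (a). For (b), replace the at most three arguments $s_j$ with $j>l$ by $s_l$ one at a time.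
\end{proof}

Two properties of $\eta$-chains will be used. First, for $m_0<\dots<m_n$ the points $s_{m_0},\dots,s_{m_n}$ and functions $e_{m_1},\dots,e_{m_n}$ form an $\eta$-chain of length $n$, because $m_i\wedge m_l=m_{i\wedge l}$ and, by (a), $\operatorname{supp}e_{l+1}\subset\{e_l=1\}\subset\operatorname{supp}e_l$. Second, let $c=\sum_l\lambda_le_l$ and $c_j=c(s_j)=\sum_{l\le j}\lambda_l$, so $c_0=0$. Then $\|c\|=\max_j|c_j|$: if $c(x)\neq0$ and $r$ is the largest index with $e_r(x)\ne0$, then $e_l(x)=1$ for $l<r$, so $c(x)=c_{r-1}+e_r(x)\lambda_r$ is a convex combination of $c_{r-1}$ and $c_r$.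

\subsection{The two tests}

\begin{proof}[Proof of Theorem~\ref{thm:infinite}]
Suppose that $\mathcal H^3(A,X)=0$ for all symmetric $X$. By Proposition~\ref{prop:crit} a splitting $\sigma$ exists, and the constructions above apply. Fix $N$ with $\tau_N>1$ and let $\eta=1/(4N^3)$.

\emph{Homogenization.} For an $\eta$-chain and $a,b<l$ put
\[
Q_l(a,b)=F_{e_l}(s_a,s_l,s_b)=F_{e_l}(s_a,s_b,s_l),
\]
so $|Q_l(a,b)|\le\Lambda$. Partition the disk $\{|\zeta|\le\Lambda\}$ into finitely many cells of diameter at most $\eta$, and color each triple $a<b<l$ by the pair of cells containing $Q_l(a,b)$ and $Q_l(b,a)$. The number of colors depends only on $\Lambda$ and $\eta$. By Ramsey's theorem there is a $K$ such that for every such coloring of the three-element subsets of $\{0,\dots,K\}$ some subset with $2N+1$ elements has all its triples of one color. Here we use the hypothesis on $\Omega$: since $\Omega^{(K)}\ne\emptyset$, Lemma~\ref{lem:chain} gives an $\eta$-chain of length $K$. Passing to the subchain, we obtain an $\eta$-chain of length $2N$ and numbers $q,q'$ with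
\begin{equation}\label{eq:hom}
|Q_l(a,b)-q|\le\eta,\qquad|Q_l(b,a)-q'|\le\eta\qquad(0\le a<b<l\le2N).
\end{equation}
Let $c=\sum_{l=1}^{2N}\lambda_le_l$ with $\lambda_l=(-1)^{l-1}$. Then $c_j=0$ for even $j$, $c_j=1$ for odd $j$, $\|c\|=1$ and $\|F_c\|\le\Lambda$. In both tests we write $F_c=\sum_l\lambda_lF_{e_l}$ and evaluate each $F_{e_l}$ up to an error $2\eta$, one $\eta$ from (b) or (c) and one from \eqref{eq:hom}. The total error in each entry is at most $2N\cdot2\eta=N^{-2}$; we write $\approx$ for equality up to this error. An $N\times N$ matrix of such errors has $\|\cdot\|_\pi\le1$.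

\emph{Test 1: the values $F_c(s_a,s_{2N},s_b)$ with $a\neq b$ and $a,b<2N$.} By (b), replace the $l$-th value by $F_{e_l}(s_{a\wedge l},s_l,s_{b\wedge l})$. By \eqref{eq:F} and (a) this is
\[
\begin{cases}
F_{e_l}(s_l,s_l,s_{b\wedge l})=0,& l\le a,\\
F_{e_l}(s_a,s_l,s_l)=e_l(s_a)-e_l(s_l)=-1,& a<l\le b,\\
Q_l(a,b),& l>\max(a,b).
\end{cases}
\]
Since $\sum_{i<l\le j}\lambda_l=c_j-c_i$, we get from \eqref{eq:hom}
\[
F_c(s_a,s_{2N},s_b)\approx
\begin{cases}
-(c_b-c_a)+q\,(c_{2N}-c_b),&a<b,\\
q'(c_{2N}-c_a),&a>b.
\end{cases}
\]
Take $a=2i-2$, $b=2j-1$ with $1\le i,j\le N$. Then $c_a=c_{2N}=0$, $c_b=1$, and $a<b$ exactly when $i\le j$. The matrix is approximately $-(1+q)(J-L)$; the number $q'$ has canceled. As $\|J-L\|_\pi\ge\tau_N-1$,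
\begin{equation}\label{eq:test1}
|1+q|\,(\tau_N-1)\le\Lambda+1 .
\end{equation}

\emph{Test 2: the values $F_c(s_0,s_a,s_b)$ with $a\ne b$ and $a,b\ge1$.} Let $\mu=\min(a,b)$, $\nu=\max(a,b)$. By (b), replace the $l$-th value by $F_{e_l}(s_0,s_{a\wedge l},s_{b\wedge l})$. For $l\le\mu$ this is $F_{e_l}(s_0,s_l,s_l)=-1$. For $\mu<l\le\nu$ it is $F_{e_l}(s_0,s_\mu,s_l)$ or $F_{e_l}(s_0,s_l,s_\mu)$, and both equal $Q_l(0,\mu)$, which is within $\eta$ of $q$; this is where the symmetry of $F$ is needed. For $l>\nu$ the value has modulus at most $\eta$ by (c). Therefore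
\[
F_c(s_0,s_a,s_b)\approx-c_\mu+q\,(c_\nu-c_\mu).
\]
Take $a=2i$, $b=2j-1$ with $1\le i,j\le N$. If $i<j$, then $\mu=a$, $c_\mu=0$, $c_\nu=1$, and the value is $q$. If $i\ge j$, then $\mu=b$, $c_\mu=1$, $c_\nu=0$, and the value is $-1-q$. The matrix is approximately $(1+2q)L^t-(1+q)J$, so
\begin{equation}\label{eq:test2}
|1+2q|\,\tau_N\le\Lambda+1+|1+q| .
\end{equation}

The number $q$ depends on $N$, but it can be eliminated. By \eqref{eq:test1} and \eqref{eq:test2},
\[
1=|2(1+q)-(1+2q)|\le\frac{2(\Lambda+1)}{\tau_N-1}+\frac1{\tau_N}\Big(\Lambda+1+\frac{\Lambda+1}{\tau_N-1}\Big).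
\]
Since $\Lambda$ does not depend on $N$ and $\tau_N\to\infty$ by Lemma~\ref{lem:tri}, the right side tends to $0$. This contradiction proves Theorem~\ref{thm:infinite}, and with it the necessity in Theorem~\ref{thm:metric}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Johnson}
B. E. Johnson, \emph{Cohomology in Banach algebras}, Mem. AMS 127, 1972.

\bibitem{Remarks}
\emph{Some remarks about ideas and results of topological homology},
\texttt{http://maths.anu.edu.au/files/CMAProcVol21-Helemskii.pdf}

\end{thebibliography}
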